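\title{Majority requires large monotone networks of bounded width}

\begin{abstract}
A switching-and-rectifier network accepts an input if its source is joined to its sink by a path of edges that the input activates. We prove that every monotone network of width $w$ for the majority function of $n$ variables has size at least $2^{\,2^{-Cw}n^{1/(2w)}}$, where $C$ is an absolute constant. This answers affirmatively a question of M.~Sipser, whether the size is superpolynomial for every fixed width. The exponent $n^{\Theta(1/w)}$ is the right one, and a threshold function $\mathrm{Th}^n_{k}$ has monotone networks of bounded width and polynomial size exactly when $\min(k,n-k)$ is polylogarithmic in $n$. The lower bounds show that under random restrictions all products of consecutive layer matrices collapse to shallow decision trees, by induction on a rank; monotonicity makes the permutations hidden in such products constant on subcubes.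
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{switching-and-rectifier network}, or simply a \emph{network}, is a directed acyclic graph, parallel edges allowed, with two distinguished vertices: a source $s$ and a sink $t$. Some edges, the \emph{contacts}, are labeled by literals $x_i$ or $\neg x_i$ ($1\le i\le n$); the other edges, the \emph{rectifiers}, have no label. An edge is \emph{active} on an input $x\in\{0,1\}^n$ if it is a rectifier or its label is satisfied by $x$. The network computes the Boolean function that equals $1$ on $x$ if and only if some directed path of active edges leads from $s$ to $t$. The \emph{size} of a network is the number of its contacts; rectifiers are free. A network is \emph{monotone} if no label is a negated variable. It has \emph{width $w$} if its vertices can be partitioned into levels $V_0,\dots,V_\ell$ with $s\in V_0$, $t\in V_\ell$ and $|V_i|\le w$ for all $i$, so that every edge goes from some $V_{i-1}$ to $V_i$; the edges from $V_{i-1}$ to $V_i$ form the $i$-th \emph{layer}. For a monotone function $f$ let $\mathrm{RS}_{+,w}(f)$ be the least size of a monotone network of width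 $w$ computing $f$, and $\infty$ if there is none.

A path from $s$ to $t$ is a nondeterministic computation, and the vertex it occupies on a level is all that it remembers. Width therefore bounds the memory, while the length and the number of times a variable is read are unrestricted. The natural test for bounded memory is counting. Let $\mathrm{Th}^n_k(x)=1$ if and only if $\sum_i x_i\ge k$, and let $\mathrm{MAJ}_n(x)=1$ if and only if $\sum_i x_i\ge n/2$, so that $\mathrm{MAJ}_n=\mathrm{Th}^n_{\lceil n/2\rceil}$. All logarithms are to base $2$, and $[k]=\{1,\dots,k\}$. The two extreme widths are easy.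

\begin{example}[width one]\label{ex:one}
A monotone network of width $1$ is a series of bundles of parallel edges, so it computes an AND of ORs of variables. Let it compute $\mathrm{Th}^n_k$ with $1\le k\le n$. An OR over a set $C$ of variables that occurs in it vanishes on the input with zeros exactly on $C$, so $n-|C|<k$. An input with exactly $k-1$ ones is rejected by an OR over a subset of its $n-k+1$ zeros, which must be the set of all its zeros. Hence all $(n-k+1)$-sets occur, and they suffice: $\mathrm{RS}_{+,1}(\mathrm{Th}^n_k)=(n-k+1)\binom n{k-1}=k\binom nk$. For majority this is at least $\frac n2\cdot\frac{2^n}{n+1}$.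
\end{example}

\begin{example}[the counting network]\label{ex:count}
Take vertices $(i,j)$ with $0\le i\le n$, $0\le j\le k$, a rectifier $(i-1,j)\to(i,j)$ and, for $j<k$, a contact $(i-1,j)\to(i,j+1)$ labeled $x_i$. With $s=(0,0)$ and $t=(n,k)$ an active path chooses $k$ variables equal to $1$. So $\mathrm{Th}^n_k$ has a monotone network of width $k+1$ and size $nk$.
\end{example}

Thus majority costs exponential size at width $1$ and quadratic size at linear width. It also has monotone formulas of logarithmic depth, and hence of polynomial size \cite{Valiant}. If negated labels are allowed, Barrington's theorem turns a formula of logarithmic depth into a network of bounded width and polynomial size, in which the layers permute the vertices and the computation is a product of permutations (we do not use this theorem). The following problem of M.~Sipser, stated in \cite{survey}, asks whether majority escapes a monotone analogue.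

\medskip
\noindent\textbf{Problem.} \emph{Is it true that $\mathrm{RS}_{+,w}(\mathrm{MAJ}_n)\ge n^{\omega(1)}$ for every fixed $w$?}
\medskip

One would guess yes. Raising a variable from $0$ to $1$ only adds edges to a monotone network, and two different permutation matrices are incomparable, so a monotone layer cannot switch from one permutation to another. This is not yet a proof: a layer that is not a permutation may still permute part of the states, and a product of many layers may switch in ways that no single layer does. The guess is nevertheless correct.

\begin{theorem}\label{thm:one}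
For every $w$ there is $c_w>0$ such that $\mathrm{RS}_{+,w}(\mathrm{MAJ}_n)\ge 2^{\,c_w n^{1/2^w}}$ for all $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:two}
There is an absolute constant $C$ such that
\[
\mathrm{RS}_{+,w}(\mathrm{MAJ}_n)\ge 2^{\,2^{-Cw}\,n^{1/(2w)}}\qquad\text{for all } w\ge1,\ n\ge2 .
\]
Hence, for an absolute $\varepsilon>0$, monotone networks of width $w\le\varepsilon\sqrt{\log n}$ for $\mathrm{MAJ}_n$ have superpolynomial size.
\end{theorem}

\begin{theorem}\label{thm:three}
\begin{enumerate}
\item[(i)] There is an absolute constant $K$ such that $\mathrm{RS}_{+,2m+1}(\mathrm{MAJ}_n)\le 2^{\,4m\,n^{K/m}}$ for all $m\ge1$, $n\ge2$.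
\item[(ii)] $\mathrm{MAJ}_n$ has monotone networks of width $O(\log n)$ and polynomial size.
\item[(iii)] Let $1\le k(n)\le n$. The functions $\mathrm{Th}^n_{k(n)}$ have monotone networks of bounded width and polynomial size if and only if $\min(k(n),n-k(n))\le(\log n)^{O(1)}$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:one} answers the Problem. Theorem~\ref{thm:two} implies it, because $2w\le 2^w$; we prove Theorem~\ref{thm:one} separately since its proof is short and shows the method without the linear algebra that the sharper bound needs. For $w\ge3$ take $m=\lfloor (w-1)/2\rfloor\ge w/4$ in Theorem~\ref{thm:three}(i); together with Theorem~\ref{thm:two} this gives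
\[
2^{-Cw}n^{1/(2w)}\le\log\mathrm{RS}_{+,w}(\mathrm{MAJ}_n)\le 2w\,n^{4K/w},
\]
so $\log\mathrm{RS}_{+,w}(\mathrm{MAJ}_n)=n^{\Theta(1/w)}$ for fixed $w\ge3$ and $n\to\infty$.

The lower bounds follow one plan. The network computes an entry of a product of Boolean $w\times w$ matrices, one for each layer. We set most variables to random constants and show that \emph{every} product of consecutive layer matrices becomes a shallow decision tree, which majority does not. The switching lemma collapses an OR of shallow predicates, so the task is to describe a long product by such ORs. For this we attach a rank to each product, which can only drop when the product is extended, and argue by downward induction on the rank: the place where the rank drops has a witness made of two layers and one product of higher rank, which is already shallow. While the rank does not drop, the product is fixed up to a permutation. This group part is what makes Barrington's theorem work, and monotonicity makes it constant on subcubes.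

\section{Layer matrices, decision trees and restrictions}\label{sec:tools}

In Sections \ref{sec:tools}--\ref{sec:links} we fix $n\ge2$ and a monotone network of width $w$ and size $S$ computing $\mathrm{MAJ}_n$. Since $\mathrm{MAJ}_n$ depends on every variable, every variable labels a contact, so $S\ge n\ge2$.

\subsection*{Normal form}
Rectifiers are free, so the number of layers is not yet bounded in terms of $S$. Add isolated vertices so that every level has exactly $w$ vertices. Then replace each maximal run of consecutive layers without contacts by a single layer, with a rectifier $u\to v$ whenever $v$ is reachable from $u$ through the run. The function, the width and the contacts are unchanged. At most $S$ layers contain a contact and no two other layers are adjacent, so $\ell\le 2S+1$; and $\ell\ge1$ because the function is not constant. We shall use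
\begin{equation}\label{eq:ell}
\ell+1\le 3S,\qquad 2(n+1)\le 3S .
\end{equation}
Let $G_x$ be the graph of edges active on $x$, and let $A_i(x)$ be the Boolean $V_{i-1}\times V_i$ matrix whose $(u,v)$ entry is $1$ if $G_x$ has an edge $u\to v$. Each entry of $A_i$ is the constant $1$ or the OR of a possibly empty set of variables. With the Boolean product $(AB)[u,v]=\bigvee_z A[u,z]\wedge B[z,v]$, put
\[
M_{p,q}(x)=A_{p+1}(x)\cdots A_q(x)\quad(0\le p\le q\le\ell),\qquad M_{p,p}=I .
\]
This is the reachability matrix from $V_p$ to $V_q$ in $G_x$. It is monotone: $y\le x$ implies $M_{p,q}(y)\le M_{p,q}(x)$ entrywise. The function computed is the $(s,t)$ entry of $M_{0,\ell}$.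

\subsection*{Decision trees}
Let $g$ be a function on $\{0,1\}^n$ with values in a finite set. A \emph{decision tree} for $g$ is a rooted binary tree whose inner nodes query variables, no variable twice on a path, and whose leaves carry values, such that every input $x$, following the answers $x_i$, arrives at a leaf with value $g(x)$. Let $\mathrm{DT}(g)$ be the least depth of such a tree. A \emph{predicate} is a function with values in $\{0,1\}$, and $[\,\cdot\,]$ denotes the predicate that a condition holds. We use three facts.
\begin{enumerate}
\item[(D1)] If $g$ is determined by the values of $g_1,\dots,g_m$, then $\mathrm{DT}(g)\le\sum_i\mathrm{DT}(g_i)$: run the trees one after another, skipping repeated queries.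
\item[(D2)] A predicate with $\mathrm{DT}\le\beta$ is a \emph{$\beta$-DNF}, an OR of terms with at most $\beta$ literals each: take one term for every leaf with value $1$. An OR of any number of $\beta$-DNFs is a $\beta$-DNF.
\item[(D3)] The inputs arriving at a leaf form a subcube, and a subcube has a least point, obtained by setting all unqueried variables to $0$.
\end{enumerate}

\subsection*{Random restrictions}
A \emph{restriction} $\rho$ sets some variables to constants and leaves the others free; $g|_\rho$ is the resulting function of the free variables, and $\mathrm{DT}(g|_\rho)\le\mathrm{DT}(g)$. We write $\rho\in R_\pi$ if each variable independently stays free with probability $\pi$ and is set to $0$ and to $1$ with probability $\frac{1-\pi}2$ each. Applying $\rho\in R_\pi$ and then an independent $\rho'\in R_{\pi'}$ to the variables still free gives a restriction in $R_{\pi\pi'}$.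

\begin{theorem}[Switching Lemma {\cite{Hastad}}; in this form {\cite[\S4.4]{ODonnell}}]\label{thm:switch}
If $F$ is a $\beta$-DNF and $\rho\in R_\pi$, then $\Pr[\mathrm{DT}(F|_\rho)\ge\theta]\le(5\pi\beta)^\theta$.
\end{theorem}

From now on $\theta\ge1$ is an integer, our unit of depth; it will be of order $\log S$. By (D2), Theorem~\ref{thm:switch} takes the following form, the only one we use.

\begin{lemma}\label{lem:collapse}
Let $E\ge1$ and $\pi=1/(10E\theta)$. If $F$ is an OR of predicates each with $\mathrm{DT}\le E\theta$, and $\rho\in R_\pi$, then $\Pr[\mathrm{DT}(F|_\rho)\ge\theta]\le2^{-\theta}$.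
\end{lemma}

We apply independent restrictions in \emph{rounds}. After each round all functions are regarded as functions of the free variables and keep their names; $A_i$, $M_{p,q}$ and $G_x$ remain monotone in $x$. Each round has a goal, and we bound the probability that it fails given any outcome of the earlier rounds in which these succeeded. The probability that some round fails is at most the sum of these bounds. The first round makes the single layers shallow.

\begin{lemma}[round $0$]\label{lem:zero}
After $\rho\in R_{1/2}$, except with probability at most $w^2\ell(3/4)^\theta$,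
\begin{equation}\label{eq:zero}
\mathrm{DT}(A_i)\le w^2\theta\qquad\text{for all } i .
\end{equation}
\end{lemma}

\begin{proof}
An OR of at most $\theta$ variables has $\mathrm{DT}\le\theta$. An OR of $m>\theta$ variables becomes the constant $1$ unless none of them is set to $1$, which has probability $(3/4)^m\le(3/4)^\theta$. There are $w^2\ell$ entries, and (D1) combines the $w^2$ entries of a layer.
\end{proof}

The next lemma is the only property of majority that we need besides $S\ge n$. A typical restriction makes $\mathrm{MAJ}_n$ constant, since the constants are unbalanced by about $\sqrt n$. But with probability of order at least $1/n$ they are balanced, and then what remains is close to a majority of the free variables. So the rounds must fail with probability below $1/(2(n+1))$.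

\begin{lemma}\label{lem:finish}
Let $\rho\in R_\eta$. If $\Pr[\mathrm{DT}(\mathrm{MAJ}_n|_\rho)>\Delta]<\frac1{2(n+1)}$, then $n\le(8+4\Delta)/\eta$.
\end{lemma}

\begin{proof}
If $\eta n<8$ there is nothing to prove, so let $\eta n\ge8$. Let $m$ be the number of free variables. The Chernoff bound states that a sum of independent $0/1$ variables with mean $\mu$ is below $\mu/2$ with probability at most $e^{-\mu/8}$; so $\Pr[m<\eta n/2]\le e^{-1}<\frac12$. Given the set of free variables, the number of variables set to $1$ is binomial with parameters $n-m$ and $\frac12$. It takes at most $n+1$ values, so it takes its most likely value $\lfloor(n-m)/2\rfloor$ with probability at least $\frac1{n+1}$. Hence with probability at least $\frac1{2(n+1)}$ we have $m\ge\eta n/2\ge4$ and exactly $\lfloor(n-m)/2\rfloor$ ones, and by the hypothesis some such $\rho$ also has $\mathrm{DT}(\mathrm{MAJ}_n|_\rho)\le\Delta$. For this $\rho$ the restricted function is $\mathrm{Th}^m_k$ with $k=\lceil n/2\rceil-\lfloor(n-m)/2\rfloor$, and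
\[
\frac m2=\frac n2-\frac{n-m}2\le k\le\frac{n+1}2-\frac{n-m-1}2=\frac m2+1\le m .
\]
On the all-ones input the value is $1$. If a tree queried fewer than $k$ variables on this input, the least point of the subcube of the leaf reached would have fewer than $k$ ones and value $0$. So $\Delta\ge k\ge m/2\ge\eta n/4$.
\end{proof}

\section{Width two by hand}\label{sec:two}

Without monotonicity the plan fails already at width $2$.

\begin{example}[parity]\label{ex:parity}
Let every level be $\{0,1\}$, and let layer $i$ have contacts $u\to u$ labeled $\neg x_i$ and $u\to1-u$ labeled $x_i$. Then $A_i$ is $I$ or $J=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ according to $x_i$, and $M_{0,n}=J^{x_1+\dots+x_n}$. This network of width $2$ and size $4n$ computes parity, and after any restriction a decision tree for $M_{0,n}$ must still query all free variables.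
\end{example}

To see what monotonicity changes we need a rank. For a Boolean $w\times w$ matrix $M$ and row vectors $v,v'\in\{0,1\}^w$ let
\[
\mathrm{Row}(M)=\{vM\},\qquad \ker M=\{(v,v'):vM=v'M\},\qquad r(M)=|\mathrm{Row}(M)| .
\]
If $v$ is the indicator of a subset of $V_p$, then $vM_{p,q}$ is the indicator of the set of vertices of $V_q$ reachable from it. The kernel is an equivalence relation with $r(M)$ classes; it records which starting sets can no longer be told apart. We have $1\le r(M)\le2^w$, $r(I)=2^w$, and $r(M)=1$ if and only if $M=0$, since the zero vector is always in $\mathrm{Row}(M)$.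

The sixteen matrices for $w=2$ are sorted as follows.
\begin{itemize}
\item $r=4$: the permutation matrices $I$ and $J$. Both have the full row space and the trivial kernel.
\item $r=3$: the four matrices with exactly one zero. Here $\mathrm{Row}=\{00,y,11\}$ tells the column of the zero, and the kernel tells its row, because the unit vector of the other row is equivalent to $11$.
\item $r=2$: the nine nonzero matrices whose nonzero rows all equal one vector $y$. Here $\mathrm{Row}=\{00,y\}$, and the kernel class of $00$ tells which rows vanish.
\item $r=1$: the zero matrix.
\end{itemize}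
So row space and kernel determine the matrix, except for the pair $I,J$, which is exactly the pair that parity uses.

Now let the network be monotone and assume \eqref{eq:zero}. \emph{Rank $4$.} A product has $r=4$ if and only if all its factors are permutation matrices. So $[r(M_{p,q})<4]$ is the OR over $b\in(p,q]$ of the predicates $[r(A_b)<4]$, each of depth at most $4\theta$, and one round makes it a tree of depth at most $\theta$. At a leaf where the answer is $r=4$, with subcube $Q$ and least point $y$, we have $M_{p,q}(y)\le M_{p,q}(x)$ for $x\in Q$, with both matrices in $\{I,J\}$. Since $I$ and $J$ are incomparable, $M_{p,q}$ is constant on $Q$. The tree that decides whether $r=4$ therefore also outputs the matrix.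

\emph{Rank $3$.} Knowing the matrix, and not only its rank, is what the next step needs. Let $L=\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$. Then $LIL=L$ has $r=3$, while $LJL$ is the all-ones matrix, with $r=2$. Whether the rank falls below $3$ depends on the permutation accumulated between two factors of rank $3$, over a stretch of arbitrary length. In Example~\ref{ex:parity} that permutation is a parity; here it has just been made shallow. So a drop below $3$ has a shallow witness: a single layer, or two layers with a product of rank $4$ between them (Lemma~\ref{lem:witness}(a) below). If $r(M_{p,q})=3$, write $M_{p,q}=\Pi A_gM'$, where $A_g$ is the first factor that is not a permutation matrix and $\Pi$ is a permutation matrix. One row of $\Pi A_g$ is $11$, and $11\cdot M'=11$ because $r(M')\ge3$; so the zero of $M_{p,q}$ lies in the same row as the zero of $\Pi A_g$. The last such factor gives the column in the same way. Both facts are ORs over $g$ of shallow predicates, and a second round collapses them. A third round treats rank $2$, after which all of $M_{0,\ell}$ is known, rank $1$ meaning $M_{0,\ell}=0$.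

\section{Row spaces, kernels and the proof of Theorem~\ref{thm:one}}\label{sec:rank}

For general $w$ the same three things are needed: the rank behaves well under products, its drops have local witnesses, and row space and kernel determine the matrix within a monotone family.

\begin{lemma}\label{lem:rank}
Let $A,B,M,M'$ be Boolean $w\times w$ matrices.
\begin{enumerate}
\item[(1)] $\mathrm{Row}(AM)\subseteq\mathrm{Row}(M)$, with equality if and only if $r(AM)=r(M)$; and $\ker(MB)\supseteq\ker M$, with equality if and only if $r(MB)=r(M)$. In particular $r(AM)\le r(M)$ and $r(MB)\le r(M)$.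
\item[(2)] If $r(AM)=r(M)=r(MB)$, then $r(AMB)=r(M)$.
\item[(3)] If $M\le M'$, $\mathrm{Row}(M)=\mathrm{Row}(M')$ and $\ker M=\ker M'$, then $M=M'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) We have $v(AM)=(vA)M\in\mathrm{Row}(M)$, and a subset of a finite set is the whole set exactly when the sizes agree. If $vM=v'M$ then $vMB=v'MB$, and a coarser equivalence relation equals a finer one exactly when the numbers of classes agree.

(2) By (1), $\mathrm{Row}(AM)=\mathrm{Row}(M)$. Hence $\mathrm{Row}(AMB)=\mathrm{Row}(AM)B=\mathrm{Row}(M)B=\mathrm{Row}(MB)$, which has $r(M)$ elements.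

(3) Let $X$ be the common row space. Since the kernels agree, $\varphi\colon vM\mapsto vM'$ is a well-defined injective map $X\to X$, so a permutation of $X$. Since $M\le M'$, we have $y\le\varphi(y)$ for all $y\in X$. Take $N\ge1$ with $\varphi^N=\mathrm{id}$; then $y\le\varphi(y)\le\dots\le\varphi^N(y)=y$, so $\varphi=\mathrm{id}$. Thus $vM=vM'$ for all $v$, and unit vectors $v$ give $M=M'$.
\end{proof}

The permutation $\varphi$ is the group part; without the hypothesis $M\le M'$ it need not be trivial, as $I$ and $J$ show. By part (1), $r(M_{a,b})\ge r(M_{p,q})$ whenever $[a,b]\subseteq[p,q]$.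

The induction computes products only when their rank is large. For $1\le k\le2^w+1$ and $p\le q$ let
\[
T_k(p,q)(x)=\begin{cases}M_{p,q}(x)&\text{if } r(M_{p,q}(x))\ge k,\\ \bot&\text{otherwise.}\end{cases}
\]
The function $T_k(p,p)$ is constant, and $T_{2^w+1}(p,q)$ is identically $\bot$. The next lemma describes what must be known about $M_{p,q}$ at rank $k$ by existential statements that involve only $T_{k+1}$ and single layers.

\begin{lemma}[local witnesses]\label{lem:witness}
Let $p<q$, $1\le k\le2^w$, and fix $x$.
\begin{enumerate}
\item[(a)] $r(M_{p,q})<k$ if and only if there are $p\le a<b\le q$ such that either $b=a+1$ and $r(A_b)<k$, or $b\ge a+2$, $T_{k+1}(a+1,b-1)\ne\bot$ and $r(A_{a+1}M_{a+1,b-1}A_b)<k$.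
\item[(b)] Let $r(M_{p,q})=k$. Then $\ker M_{p,q}=Z$ if and only if there is $g\in(p,q]$ with $g=p+1$ or $T_{k+1}(p,g-1)\ne\bot$, such that $N=M_{p,g-1}A_g$ has $r(N)=k$ and $\ker N=Z$.
\item[(c)] Let $r(M_{p,q})=k$. Then $\mathrm{Row}(M_{p,q})=Y$ if and only if there is $g\in[p,q)$ with $g=q-1$ or $T_{k+1}(g+1,q)\ne\bot$, such that $N=A_{g+1}M_{g+1,q}$ has $r(N)=k$ and $\mathrm{Row}(N)=Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If such $a,b$ exist, then $r(M_{p,q})\le r(M_{a,b})<k$. Conversely, take a shortest interval $[a,b]\subseteq[p,q]$ with $r(M_{a,b})<k$. Then $a<b$ because $r(I)=2^w\ge k$. Let $b\ge a+2$ and $M=M_{a+1,b-1}$. By minimality $r(A_{a+1}M)\ge k$ and $r(MA_b)\ge k$, so $r(M)\ge k$. If $r(M)=k$, then $r(A_{a+1}M)=r(MA_b)=k$, and Lemma~\ref{lem:rank}(2) gives $r(M_{a,b})=k$, a contradiction. So $r(M)\ge k+1$.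

(b) If $g\in(p,q]$ and $r(M_{p,g})=k$, then $M_{p,q}=M_{p,g}M_{g,q}$ and Lemma~\ref{lem:rank}(1) give $\ker M_{p,g}=\ker M_{p,q}$. It remains to find one such $g$ that satisfies the side condition. Take the least $g>p$ with $r(M_{p,g})\le k$; it exists since $q$ qualifies. Then $r(M_{p,g})\ge r(M_{p,q})=k$, and $g=p+1$ or $r(M_{p,g-1})\ge k+1$.

(c) If $g\in[p,q)$ and $r(M_{g,q})=k$, then $M_{p,q}=M_{p,g}M_{g,q}$ and Lemma~\ref{lem:rank}(1) give $\mathrm{Row}(M_{g,q})=\mathrm{Row}(M_{p,q})$. The greatest $g<q$ with $r(M_{g,q})\le k$ has $r(M_{g,q})=k$, and $g=q-1$ or $r(M_{g+1,q})\ge k+1$.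
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $D_k=(2^w+1-k)(1+2^{w^2+1})$, so that $D_{2^w+1}=0$ and $D_k=D_{k+1}+1+2^{w^2+1}$. Put
\[
D=2^w(1+2^{w^2+1})\ge D_k,\qquad E=D+2w^2,\qquad\pi=\frac1{10E\theta}.
\]
Perform round $0$ and assume \eqref{eq:zero}. For $k=2^w,2^w-1,\dots,2$ perform a round with $\rho\in R_\pi$, whose goal is $\mathrm{DT}(T_k(p,q))\le D_k\theta$ for all $p\le q$. For $k=2^w+1$ this holds from the start. Assume it for $k+1$.

\emph{The predicates.} Fix $p<q$. Regard the existential statements in (a), in (b) for each $Z$ and in (c) for each $Y$ as predicates of $x$, defined for all $x$; here $Z$ ranges over kernels and $Y$ over row spaces of Boolean $w\times w$ matrices, at most $2^{w^2}$ of each. For fixed $(a,b)$ or $g$, the condition is determined by one function $T_{k+1}(\cdot,\cdot)$ and at most two layer matrices, so by (D1) its depth is at most $(D+2w^2)\theta=E\theta$. By Lemma~\ref{lem:collapse}, after $\rho$ all these predicates, for all $p<q$, have depth at most $\theta$, except with probability at most $(\ell+1)^2(1+2^{w^2+1})2^{-\theta}$.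

\emph{The tree for $T_k(p,q)$.} Run the tree of $T_{k+1}(p,q)$; if the value is a matrix, output it. Otherwise run the tree for (a); if $r(M_{p,q})<k$, output $\bot$. Every $x$ that passes both tests has $r(M_{p,q}(x))=k$. Run all trees for (b) and (c), and consider a resulting leaf, with subcube $Q$ and least point $y$. All the predicates are constant on $Q$, so by Lemma~\ref{lem:witness}(b),(c) the matrices $M_{p,q}(x)$, $x\in Q$, share their kernel and their row space. By monotonicity $M_{p,q}(y)\le M_{p,q}(x)$. By Lemma~\ref{lem:rank}(3), $M_{p,q}$ is constant on $Q$, and the leaf outputs it. The depth is at most $(D_{k+1}+1+2\cdot2^{w^2})\theta=D_k\theta$.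

\emph{Conclusion.} The value $T_2(0,\ell)$ determines $M_{0,\ell}$, since $\bot$ means $r=1$, that is, $M_{0,\ell}=0$. So if no round fails, $\mathrm{DT}(\mathrm{MAJ}_n|_\rho)\le D\theta$, where the combined restriction $\rho$ lies in $R_\eta$ with $\eta=\frac12\pi^{2^w-1}$. The probability of failure is at most
\[
w^2\ell(3/4)^\theta+D(\ell+1)^22^{-\theta}\le(w^2+D)(\ell+1)^2(3/4)^\theta .
\]
By \eqref{eq:ell}, this times $2(n+1)$ is at most $B S^3(3/4)^\theta$ with $B=27(w^2+D)$. Let $\theta=\lceil C_w\log S\rceil$ with $\frac25C_w>3+\log B$. Since $(3/4)^5<\frac14$ and $B\le S^{\log B}$, we get $BS^3(3/4)^\theta\le S^{\log B+3-2C_w/5}<1$. Lemma~\ref{lem:finish} applies with $\Delta=D\theta$: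
\[
n\le(8+4D\theta)\cdot2(10E\theta)^{2^w-1}\le24D\theta\,(10E\theta)^{2^w-1}\le(24E\theta)^{2^w}.
\]
Since $\theta\le(C_w+1)\log S$, we obtain $\log S\ge c_wn^{1/2^w}$ with $c_w=1/(24E(C_w+1))$.
\end{proof}

\begin{remark}
Monotonicity is essential only in the inequality $M_{p,q}(y)\le M_{p,q}(x)$. Lemmas \ref{lem:rank} and \ref{lem:witness} concern fixed matrices, and Lemma~\ref{lem:zero} holds for ORs of literals, since each variable occurring in such an OR makes it $1$ with probability at least $\frac14$.
\end{remark}

\section{Disjoint paths and the proof of Theorem~\ref{thm:two}}\label{sec:links}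

Every round costs a factor $\theta$ in the number of free variables, so the exponent $1/2^w$ in Theorem~\ref{thm:one} is one over the number of values of $r$. To reach $1/(2w)$ we need a rank with about $w$ values and at most two rounds for each value. The number of vertex-disjoint paths is such a rank.

\subsection*{Linkings}
Keep the normal form, and delete all edges leaving $V_0\setminus\{s\}$ and all edges entering $V_\ell\setminus\{t\}$; they lie on no path from $s$ to $t$. For $p\le q$ let $\tau_{p,q}(x)$ be the set of pairs $(A,B)$ with $A\subseteq V_p$, $B\subseteq V_q$, $|A|=|B|$, such that $G_x$ contains a \emph{linking} of $A$ to $B$: a system of $|A|$ pairwise vertex-disjoint paths, each from a vertex of $A$ to a vertex of $B$. Let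
\[
d_{p,q}(x)=\max\{|A|:(A,B)\in\tau_{p,q}(x)\}\in\{0,\dots,w\}.
\]
A path from $V_p$ to $V_q$ meets every intermediate level in exactly one vertex. So linkings can be cut at a level and glued along a level: $\tau_{p,q}=\tau_{p,g}\circ\tau_{g,q}$ for $p\le g\le q$, as a composition of relations. Consequently $d_{a,b}\ge d_{p,q}$ for $[a,b]\subseteq[p,q]$. Further, $\tau_{p,p}=\{(A,A)\}$ and $d_{p,p}=w$; the relation $\tau_{g-1,g}$ is determined by $A_g$; and $\mathrm{MAJ}_n(x)=1$ if and only if $d_{0,\ell}(x)\ge1$, by the deletion above.

The induction must carry $\tau_{p,q}$ and not only $M_{p,q}$, because reachability does not determine $d$: for $w=2$ the all-ones matrix arises both from two complete layers, with $d=2$, and from two layers that pass through a single middle vertex, with $d=1$. So we now define, for $1\le k\le w+1$,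
\[
T_k(p,q)(x)=\begin{cases}\tau_{p,q}(x)&\text{if } d_{p,q}(x)\ge k,\\ \bot&\text{otherwise.}\end{cases}
\]
Again $T_k(p,p)$ is constant and $T_{w+1}(p,q)$ is identically $\bot$.

\subsection*{Generic matrices}
The number $d_{p,q}$ is the rank of a matrix over a field. For a matrix $\mathbf X$ whose rows and columns are indexed by ordered sets, $\mathbf X[A,B]$ is the submatrix with rows $A$ and columns $B$, and a dot stands for all rows or all columns. We recall three facts.
\begin{itemize}
\item \emph{Cauchy--Binet formula.} If $|A|=|B|=j$, then $\det(\mathbf X\mathbf Y)[A,B]=\sum_{|H|=j}\det\mathbf X[A,H]\det\mathbf Y[H,B]$. Equivalently, the \emph{$j$-th compound matrix}, whose rows and columns are indexed by $j$-sets and whose entries are the $j\times j$ minors, is multiplicative. In particular the compound of $\mathbf Y^{-1}$ is the inverse of the compound of $\mathbf Y$.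
\item \emph{Frobenius' inequality.} $\operatorname{rank}\mathbf{XY}+\operatorname{rank}\mathbf{YZ}\le\operatorname{rank}\mathbf Y+\operatorname{rank}\mathbf{XYZ}$. Indeed, $\operatorname{rank}\mathbf Y-\operatorname{rank}\mathbf{XY}$ and $\operatorname{rank}\mathbf{YZ}-\operatorname{rank}\mathbf{XYZ}$ are the dimensions of the intersections of the null space of $\mathbf X$ with the column spaces of $\mathbf Y$ and of $\mathbf{YZ}$, and the second column space lies in the first.
\item \emph{Cayley--Hamilton theorem.} A square matrix $\Gamma$ satisfies its characteristic polynomial, whose constant term is $\pm\det\Gamma$. So if $\Gamma$ is invertible, $\Gamma^{-1}$ is a linear combination of $I,\Gamma,\Gamma^2,\dots$.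
\end{itemize}
Fix $x$ and merge parallel edges of $G_x$. Give each edge $e$ of $G_x$ its own indeterminate $z_e$, and work over the field $\mathbb Q(z)$. Let $\mathbf A_g[u,v]=z_e$ if $e=(u\to v)$ is an edge of $G_x$ in layer $g$, and $0$ if there is no such edge. Let $\mathbf M_{p,q}=\mathbf A_{p+1}\cdots\mathbf A_q$ be the ordinary product, $\mathbf M_{p,p}=I$.

\begin{lemma}\label{lem:lgv}
$\det\mathbf M_{p,q}[A,B]\ne0$ if and only if $(A,B)\in\tau_{p,q}(x)$. Hence $\operatorname{rank}\mathbf M_{p,q}=d_{p,q}(x)$.
\end{lemma}

\begin{proof}
For $p=q$ both conditions say $A=B$. Let $p<q$ and $|A|=|B|=j$. By Cauchy--Binet the determinant is the sum, over all sequences $A=H_p,H_{p+1},\dots,H_q=B$ of $j$-sets $H_g\subseteq V_g$, of $\prod_g\det\mathbf A_g[H_{g-1},H_g]$. Each factor is the signed sum, over perfect matchings of $H_{g-1}$ with $H_g$ by edges of $G_x$, of the products of the $z_e$. A sequence of sets together with matchings is the same as a linking of $A$ to $B$. So the determinant is the signed sum of the monomials $\prod z_e$ of all linkings; this is the Lindstr\"om--Gessel--Viennot lemma for a layered graph. A linking is determined by its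 edge set, so different linkings give different monomials and nothing cancels. The rank is the largest size of a nonzero minor.
\end{proof}

The analogue of Lemma~\ref{lem:witness}(a) is now immediate.

\begin{lemma}\label{lem:drop}
Let $p<q$ and $1\le k\le w$. Then $d_{p,q}<k$ if and only if there are $p\le a<b\le q$ with $d_{a,b}<k$ such that $b=a+1$, or $b\ge a+2$ and $d_{a+1,b-1}\ge k+1$.
\end{lemma}

\begin{proof}
If such $a,b$ exist, then $d_{p,q}\le d_{a,b}<k$. Conversely, take a shortest $[a,b]\subseteq[p,q]$ with $d_{a,b}<k$; then $a<b$ since $d_{a,a}=w$. If $b\ge a+2$, minimality gives $d_{a,b-1}\ge k$ and $d_{a+1,b}\ge k$. Frobenius' inequality for $\mathbf A_{a+1}$, $\mathbf M_{a+1,b-1}$, $\mathbf A_b$ gives $2k\le d_{a+1,b-1}+d_{a,b}\le d_{a+1,b-1}+k-1$.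
\end{proof}

\subsection*{Rails and jumps}
The price of the coarser rank is that no analogue of Lemma~\ref{lem:rank}(3) holds. Take $w=2$ and $A_i=\left(\begin{smallmatrix}1&x_i\\0&1\end{smallmatrix}\right)$, the counting network for $k=1$. Then $d_{p,q}=2$ on all inputs, but $M_{p,q}$ contains the entry $x_{p+1}\vee\dots\vee x_q$, which no condition at the two ends of the interval determines. (The rank $r$ registers the new edge as a drop from $4$ to $3$.) What monotonicity does provide is a system of $d_{p,q}$ disjoint paths that is present on a whole subcube, here the two lines of rectifiers. A path from the first line to the second follows these lines for free and needs only one local check, at the layer where it changes lines. In the counting network of width $w$ it needs at most $w-1$ checks. We show that a bounded number of local checks always suffices.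

Fix $x$, levels $p<q$ and pairwise disjoint paths $P_1,\dots,P_k$ in $G_x$ from $V_p$ to $V_q$, the \emph{rails}. Let $P_h(g)$ be the vertex of $P_h$ on level $g$, $P_H(g)=\{P_h(g):h\in H\}$ for $H\subseteq[k]$, and $P(g)=P_{[k]}(g)$, ordered by the index $h$. For a fixed set $A\subseteq V_p$ with $|A|=j$ let
\[
\mathcal M_g=\{H\subseteq[k]:|H|=j,\ (A,P_H(g))\in\tau_{p,g}\}\qquad(p\le g\le q)
\]
be the family of sets of rails that $A$ can reach by level $g$. Extending a linking along the rails shows $\mathcal M_g\subseteq\mathcal M_{g'}$ for $g\le g'$.

The difficulty is a linking that stays off the rails, or is only partly on them, at many levels. An interval with $d=k$ is a bottleneck that the rails fill completely. The next lemma says that a linking that crosses such an interval can be rerouted so as to stand on the rails at the beginning of the interval, unless the interval makes a new set of rails reachable, which can happen only $\binom kj$ times.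

\begin{lemma}[rerouting]\label{lem:reroute}
Let $p\le a\le b\le q$, $d_{a,b}=k$, $\mathcal M_a=\mathcal M_b$ and $(A,X)\in\tau_{p,b}$. Then there is $H'\in\mathcal M_a$ with $(P_{H'}(a),X)\in\tau_{a,b}$.
\end{lemma}

\begin{proof}
Let $\mathbf Y=\mathbf M_{a,b}[P(a),P(b)]$, with rows and columns indexed by $[k]$. The rails link $P(a)$ to $P(b)$, so $\mathbf Y$ is invertible by Lemma~\ref{lem:lgv}. Since $\operatorname{rank}\mathbf M_{a,b}=k$, the $k$ independent columns $P(b)$ span the column space: $\mathbf M_{a,b}=\mathbf M_{a,b}[\,\cdot\,,P(b)]\,\mathbf Z$ for some $\mathbf Z$. Keeping only the rows $P(a)$ gives $\mathbf M_{a,b}[P(a),\cdot\,]=\mathbf{YZ}$, which determines $\mathbf Z$. Multiplying on the left by $\mathbf M_{p,a}$,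
\[
\mathbf M_{p,b}=\mathbf M_{p,b}[\,\cdot\,,P(b)]\;\mathbf Y^{-1}\;\mathbf M_{a,b}[P(a),\cdot\,].
\]
By Lemma~\ref{lem:lgv}, $\det\mathbf M_{p,b}[A,X]\ne0$. Expanding by Cauchy--Binet, some term is nonzero: there are $j$-sets $H,H'\subseteq[k]$ with
\[
H\in\mathcal M_b,\qquad\det\mathbf Y^{-1}[H,H']\ne0,\qquad(P_{H'}(a),X)\in\tau_{a,b}.
\]
It remains to show $H'\in\mathcal M_a$. The factor $\mathbf Y^{-1}$ leads backward from level $b$ to level $a$ and has no meaning in terms of paths; we replace it by repeated forward passes. Let $\Gamma$ be the $j$-th compound of $\mathbf Y$. Then $\Gamma^{-1}[H,H']=\det\mathbf Y^{-1}[H,H']\ne0$, and by Cayley--Hamilton $\Gamma^l[H,H']\ne0$ for some $l\ge0$. So there are $H=H_0,H_1,\dots,H_l=H'$ with $\Gamma[H_{i-1},H_i]\ne0$, that is, $(P_{H_{i-1}}(a),P_{H_i}(b))\in\tau_{a,b}$. We have $H_0\in\mathcal M_b=\mathcal M_a$. If $H_{i-1}\in\mathcal M_a$, then gluing a linking of $A$ to $P_{H_{i-1}}(a)$ with one of $P_{H_{i-1}}(a)$ to $P_{H_i}(b)$ gives $H_i\in\mathcal M_b=\mathcal M_a$. Hence $H'\in\mathcal M_a$.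
\end{proof}

Both hypotheses are needed. Let $a=p$, $b=q=p+1$, $k=j=1$, with the rail $u\to v$ and $A=\{u'\}$, $u'\ne u$, so that $\mathcal M_a=\emptyset$ and the conclusion cannot hold. If the only other edge is $u'\to v$, then $d_{a,b}=1$ but $\mathcal M_b\ne\emptyset$; if it is $u'\to v'$ with $v'\ne v$, then $\mathcal M_b=\emptyset$ but $d_{a,b}=2$.

Now we define the local checks. For fixed $k$ and $g<g'$, call $[g,g']$ \emph{short} on $x$ if $g'=g+1$ or $d_{g,g'-1}(x)\ge k+1$, and put
\[
W_{g,g'}(x)=\begin{cases}\tau_{g,g'}(x)&\text{if }[g,g']\text{ is short on }x,\\ \emptyset&\text{otherwise.}\end{cases}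
\]
This function is determined by $T_{k+1}(g,g'-1)$ and $A_{g'}$: for $g'=g+1$ it is read off $A_{g'}$, and for $g'\ge g+2$ it is $\emptyset$ if $T_{k+1}(g,g'-1)=\bot$ and $T_{k+1}(g,g'-1)\circ\tau_{g'-1,g'}$ otherwise.

An \emph{itinerary} from $(p,A)$ to $(q,B)$ is a sequence $(g_0,X_0),\dots,(g_L,X_L)$ with $p=g_0\le\dots\le g_L=q$, $X_i\subseteq V_{g_i}$, $X_0=A$, $X_L=B$, in which each step is declared to be either a \emph{ride}, with $X_{i-1}=P_H(g_{i-1})$ and $X_i=P_H(g_i)$ for some $H\subseteq[k]$, or a \emph{jump}, with $g_{i-1}<g_i$. This notion depends on the vertex sequences $P_h$ but not on $x$. The itinerary is \emph{valid on $x$} if $(X_{i-1},X_i)\in W_{g_{i-1},g_i}(x)$ for every jump. See Figure~\ref{fig:rails}.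

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.6,yscale=0.8]
\foreach \i in {0,...,6} {
  \draw[dashed,gray] (\i,-0.5) -- (\i,2.5);
  \node[below] at (\i,-0.5) {$q_{\i}$};
}
\draw[gray,thick] (0,1) -- (6,1) node[right,black] {$P_1$};
\draw[gray,thick] (0,2) -- (6,2) node[right,black] {$P_2$};
\draw[thick,->] (0,0) to[bend right=20] (1,1);
\draw[ultra thick] (1,1) -- (4,1);
\draw[thick,->] (4,1) to[bend right=20] (5,0.3);
\draw[thick,->] (5,0.3) to[bend left=20] (6,0);
\fill (0,0) circle (1.5pt) node[left] {$A$};
\fill (6,0) circle (1.5pt) node[right] {$B$};
\end{tikzpicture}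
\caption{Two rails $P_1,P_2$ from level $p=q_0$ to level $q=q_6$, cut into short intervals at the dashed levels, and an itinerary from a vertex $A$ to a vertex $B$. The three arrows are jumps, each across one short interval, and must be checked on the input. The heavy segment is a ride along the rail $P_1$, which needs no check, however long it is.}
\label{fig:rails}
\end{figure}

\begin{lemma}[short certificates]\label{lem:cert}
Let $p<q$, $d_{p,q}(x)=k\ge1$, let $P_1,\dots,P_k$ be rails in $G_x$, and let $A\subseteq V_p$, $B\subseteq V_q$, $|A|=|B|=j\le k$. Then $(A,B)\in\tau_{p,q}(x)$ if and only if some itinerary from $(p,A)$ to $(q,B)$ with at most $2^{k+1}+1$ jumps is valid on $x$.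
\end{lemma}

\begin{proof}
In a valid itinerary every step is a pair in $\tau_{g_{i-1},g_i}(x)$, for jumps because $W\subseteq\tau$ and for rides because the rails lie in $G_x$. Gluing gives $(A,B)\in\tau_{p,q}(x)$.

Conversely, let $(A,B)\in\tau_{p,q}$. \emph{Cutting into short intervals.} Let $q_0=p$. As long as some $g\in(q_i,q]$ has $d_{q_i,g}\le k$, let $q_{i+1}$ be the least such $g$. Then $d_{q_i,q_{i+1}}=k$, because $d_{q_i,q_{i+1}}\ge d_{p,q}$; and $[q_i,q_{i+1}]$ is short by minimality. Let $q_m$ be the last level so obtained; $m\ge1$ since $g=q$ qualifies for $q_0$. If $q_m<q$, then $d_{q_m,q-1}\ge d_{q_m,q}\ge k+1$, so $[q_m,q]$ is short as well. On each of these intervals $W=\tau$. Write $\mathcal M^i=\mathcal M_{q_i}$. In the chain $\mathcal M^0\subseteq\dots\subseteq\mathcal M^m$ at most $\binom kj\le2^k$ inclusions are strict.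

\emph{Building the itinerary backward.} A \emph{state} is a pair $(i,X)$ with $0\le i\le m$ and $(A,X)\in\tau_{p,q_i}$. If $q_m=q$, start with the state $(m,B)$. If $q_m<q$, cut a linking of $A$ to $B$ at level $q_m$ in a set $X$, record the jump $(q_m,X)\to(q,B)$ and start with $(m,X)$. In a state $(0,X)$ we have $X=A$ and stop. In a state $(i,X)$ with $i\ge1$ there are two cases.
\begin{itemize}
\item \emph{$\mathcal M^{i-1}\ne\mathcal M^i$.} Cut a linking of $A$ to $X$ at level $q_{i-1}$ in a set $X'$, record the jump $(q_{i-1},X')\to(q_i,X)$ and pass to the state $(i-1,X')$.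
\item \emph{$\mathcal M^{i-1}=\mathcal M^i$.} Lemma~\ref{lem:reroute} with $a=q_{i-1}$, $b=q_i$ gives $H\in\mathcal M^{i-1}$ with $(P_H(q_{i-1}),X)\in\tau_{q_{i-1},q_i}$. Let $u(H)\le i-1$ be the least index with $H\in\mathcal M^{u(H)}$. Record the jump $(q_{i-1},P_H(q_{i-1}))\to(q_i,X)$ and, before it, the ride along $H$ from level $q_{u(H)}$ to level $q_{i-1}$. Pass to the state $(u(H),P_H(q_{u(H)}))$.
\end{itemize}
All jumps cross short intervals, so the itinerary is valid. The index of the state strictly decreases. Hence the first case occurs at most once for each strict inclusion, at most $2^k$ times. In the second case the successive values $u(H)$ are indices of different states, so the sets $H$ are different, and this case occurs at most $2^k$ times. With the initial jump the total is at most $2^{k+1}+1$.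
\end{proof}

\subsection*{The rounds}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $D_k=(w+1-k)(4^w+1)$, so that $D_{w+1}=0$ and $D_k=D_{k+1}+1+4^w$. Put
\[
D=w(4^w+1)\ge D_k,\qquad E=(2^{w+1}+1)(D+w^2),\qquad\pi=\frac1{10E\theta}.
\]
Then $E\ge D+2w^2$, and $E\le2^{w+2}\cdot w\cdot2\cdot4^w\le2^{4w+3}$. Perform round $0$ and assume \eqref{eq:zero}. For $k=w,w-1,\dots,2$ perform the two rounds below, assuming $\mathrm{DT}(T_{k+1}(p,q))\le D_{k+1}\theta$ for all $p\le q$; their goal is the same bound for $k$.

\emph{Round $(k,1)$: deciding whether $d_{p,q}<k$.} For fixed $a<b$ the condition in Lemma~\ref{lem:drop} is determined by $A_b$ if $b=a+1$. If $b\ge a+2$ it is determined by $A_{a+1}$, $T_{k+1}(a+1,b-1)$ and $A_b$: it fails when the middle value is $\bot$, and otherwise $\tau_{a,b}=\tau_{a,a+1}\circ T_{k+1}(a+1,b-1)\circ\tau_{b-1,b}$. So $[d_{p,q}<k]$ is an OR of predicates of depth at most $(D+2w^2)\theta\le E\theta$. By Lemma~\ref{lem:collapse}, after $\rho\in R_\pi$ it has depth at most $\theta$ for all $p<q$, except with probability at most $(\ell+1)^22^{-\theta}$.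

\emph{Round $(k,2)$: finding $\tau_{p,q}$ when $d_{p,q}=k$.} Fix $p<q$, and let $\mathcal D$ be a tree of depth at most $(D_{k+1}+1)\theta$ that computes both $T_{k+1}(p,q)$ and $[d_{p,q}<k]$. At a leaf where $T_{k+1}(p,q)\ne\bot$ or $d_{p,q}<k$, the value $T_k(p,q)$ is known. Call the other leaves \emph{open}. Let $\lambda$ be an open leaf, with subcube $Q_\lambda$ and least point $y_\lambda$; then $d_{p,q}(x)=k$ for all $x\in Q_\lambda$. Choose $k$ disjoint paths from $V_p$ to $V_q$ in $G_{y_\lambda}$. Since $G_{y_\lambda}\subseteq G_x$, \emph{the same paths are rails in $G_x$ for every $x\in Q_\lambda$}. This is where monotonicity is used; in Example~\ref{ex:parity} we have $d_{p,q}=2$ on all inputs, but no path of positive length is active on all of them.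

Let $|A|=|B|\le k$. By Lemma~\ref{lem:cert}, on $Q_\lambda$ the predicate $[(A,B)\in\tau_{p,q}(x)]$ is the OR, over the itineraries from $(p,A)$ to $(q,B)$ with at most $2^{k+1}+1$ jumps, of the predicates ``valid on $x$''. Each of these is determined by at most $2^{w+1}+1$ functions $W_{g,g'}$, each of depth at most $(D+w^2)\theta$, so its depth is at most $E\theta$. Substitute the values fixed by $\lambda$, and call the resulting OR $F_{\lambda,A,B}$; it involves only variables not queried on the path to $\lambda$. For $|A|>k$ the predicate is false on $Q_\lambda$.

The predicates $F_{\lambda,A,B}$ depend on the leaf, and $\mathcal D$ may have $2^{(D_{k+1}+1)\theta}$ leaves, too many for a union bound with error $2^{-\theta}$. But only few leaves survive the next restriction. Apply $\rho\in R_\pi$, and call $\lambda$ \emph{alive} if $\rho$ contradicts none of the values fixed by $\lambda$. A leaf at depth $e_\lambda$ is alive with probability $\left(\pi+\frac{1-\pi}2\right)^{e_\lambda}=2^{-e_\lambda}(1+\pi)^{e_\lambda}$. A uniformly random input reaches $\lambda$ with probability $2^{-e_\lambda}$, so $\sum_\lambda2^{-e_\lambda}=1$ over all leaves. Hence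
\[
\sum_\lambda\Pr[\lambda\text{ alive}]\le(1+\pi)^{(D+1)\theta}\le e^{(D+1)/(10E)}\le2 .
\]
Aliveness of $\lambda$ depends on $\rho$ only on the variables queried on the path to $\lambda$, so it is independent of $F_{\lambda,A,B}|_\rho$. There are at most $4^w$ pairs $(A,B)$. By Lemma~\ref{lem:collapse}, the probability that $\mathrm{DT}(F_{\lambda,A,B}|_\rho)\ge\theta$ for some alive open $\lambda$ and some $(A,B)$ is at most $\sum_\lambda\Pr[\lambda\text{ alive}]\cdot4^w2^{-\theta}\le2\cdot4^w2^{-\theta}$. If this does not happen, run $\mathcal D|_\rho$. An input consistent with $\rho$ reaches an alive leaf; if the leaf is open, run the at most $4^w$ trees for the $F_{\lambda,A,B}|_\rho$, which together determine $\tau_{p,q}=T_k(p,q)$. The depth is at most $(D_{k+1}+1+4^w)\theta=D_k\theta$. Over all $p<q$ the round fails with probability at most $2\cdot4^w(\ell+1)^22^{-\theta}$.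

\emph{Last round.} Perform round $(1,1)$. Then $[d_{0,\ell}<1]$, the negation of the restricted majority function, has depth at most $\theta$.

\emph{Conclusion.} Round $0$ is followed by $2(w-1)+1=2w-1$ rounds, so the combined restriction lies in $R_\eta$ with $\eta=\frac12\pi^{2w-1}$. The probability of failure is at most
\[
w^2\ell(3/4)^\theta+(w+2w4^w)(\ell+1)^22^{-\theta}\le4w4^w(\ell+1)^2(3/4)^\theta .
\]
Let $\theta=\lceil20(w+\log S)\rceil$, so that $(3/4)^\theta\le2^{-2\theta/5}\le2^{-8(w+\log S)}$. By \eqref{eq:ell} and $w\le2^w$, the failure probability times $2(n+1)$ is at most $108\cdot8^wS^3\,2^{-8(w+\log S)}<2^{7-5(w+\log S)}<1$. Lemma~\ref{lem:finish} with $\Delta=\theta$ gives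
\[
n\le(8+4\theta)\cdot2(10E\theta)^{2w-1}\le(24E\theta)^{2w}.
\]
As $\log S\ge1$, we have $w\le2^w-1\le(2^w-1)\log S$, so $\theta\le21(w+\log S)\le21\cdot2^w\log S$. Therefore
\[
\log S\ge\frac{n^{1/(2w)}}{24\cdot21\cdot2^{5w+3}}\ge2^{-5w-12}n^{1/(2w)}\ge2^{-Cw}n^{1/(2w)}\qquad\text{with } C=17 .
\]
Finally choose $\varepsilon>0$ with $\frac1{2\varepsilon}-C\varepsilon\ge1$. If $w\le\varepsilon\sqrt{\log n}$, then $\frac{\log n}{2w}-Cw\ge\left(\frac1{2\varepsilon}-C\varepsilon\right)\sqrt{\log n}\ge\sqrt{\log n}$. So $\log S\ge2^{\sqrt{\log n}}=\omega(\log n)$.
\end{proof}

\section{Upper bounds and threshold functions}\label{sec:upper}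

A \emph{monotone formula} is a rooted tree whose inner nodes are AND and OR gates of arbitrary fan-in and whose leaves are variables; constants are not allowed. If constants are substituted for some leaves, they can be removed from the bottom up: a $0$ entering an OR or a $1$ entering an AND is deleted, and an OR fed by $1$, an AND fed by $0$ or a gate left without inputs is itself replaced by a constant. Unless the resulting function is constant, this ends in a monotone formula, and neither the number of leaves nor the number of ORs or of ANDs on a root--leaf path has grown.

An AND is realized by connecting networks in series, which costs no width. Connecting them in parallel would add the widths; instead we place them one after another and pay two extra vertices per level to remember whether the path has yet to enter a subnetwork or has already left one.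

\begin{lemma}\label{lem:formula}
A monotone formula with $L$ leaves and at most $m$ OR gates on every root--leaf path is computed by a monotone network of width $2m+1$ and size $L$.
\end{lemma}

\begin{proof}
We use induction on the formula; all networks built have at least two levels. A leaf is a single contact, of width $1$. Let the root be an AND of $F_1,\dots,F_e$, with networks $N_1,\dots,N_e$ of width $2m+1$. In each $N_i$ delete the vertices of the first level other than the source and those of the last level other than the sink; they lie on no source--sink path. Identify the sink of $N_i$ with the source of $N_{i+1}$. The new levels are levels of the $N_i$, and a path from the first source to the last sink passes through all the identified vertices, so it exists if and only if all $F_i$ are true.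

Let the root be an OR of $F_1,\dots,F_e$. Each $F_i$ has at most $m-1$ ORs on a path, so $N_i$ has width $2m-1$. Place $N_1,\dots,N_e$ on consecutive disjoint blocks of levels, with one new level before the first block and one after the last. Add two tracks $\sigma,\sigma'$, each with one vertex on every level and rectifiers between consecutive vertices. Add a rectifier from the vertex of $\sigma$ on the level before block $i$ to the source of $N_i$, and one from the sink of $N_i$ to the vertex of $\sigma'$ on the level after block $i$. Let $s$ be the first vertex of $\sigma$ and $t$ the last vertex of $\sigma'$. The only way from $\sigma$ to $\sigma'$ leads from the source to the sink of a single $N_i$, so the network computes the OR. Its width is $2m+1$. In both cases the sizes add.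
\end{proof}

\begin{lemma}\label{lem:flat}
There is an absolute constant $K$ such that for all $m\ge1$, $n\ge2$ the function $\mathrm{MAJ}_n$ has a monotone formula with at most $m$ ORs and at most $m$ ANDs on every root--leaf path and at most $2^{4mn^{K/m}}$ leaves.
\end{lemma}

\begin{proof}
By Valiant's theorem \cite{Valiant}, $\mathrm{MAJ}_n$ has a monotone formula of fan-in $2$ and depth at most $K\log n$ for an absolute $K$ and all $n\ge2$. Let $\delta=\lceil K\log n/m\rceil$, so that the depth is at most $m\delta$ and $2^\delta\le2n^{K/m}$. For a gate at depth $i\delta$, $0\le i<m$, consider the part of the formula from this gate down to depth $(i+1)\delta$. Its inputs are the nodes at depth $(i+1)\delta$ below the gate and the leaves met earlier, at most $2^\delta$ in all. As a function of these inputs it is monotone, $0$ on all zeros and $1$ on all ones. So it is the OR, over the minimal sets of inputs that force the value $1$, of the ANDs of these nonempty sets: at most $2^{2^\delta}$ terms with at most $2^\delta$ inputs each. Replace every such part by this expression, copying subformulas as needed. A path crosses at most $m$ parts, each with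 one OR and one AND. The number of leaves is at most $(2^{2^\delta}2^\delta)^m\le2^{2m2^\delta}\le2^{4mn^{K/m}}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
(i) Combine Lemmas \ref{lem:flat} and \ref{lem:formula}.

(ii) Take $m=\lceil K\log n\rceil$ in (i). Then $n^{K/m}\le2$, so the size is at most $2^{8m}=n^{O(1)}$, and the width is $2m+1=O(\log n)$.

(iii) \emph{Necessity.} Substituting a constant for a variable does not increase the size or the width of a network: for $0$ delete the contacts with this label, for $1$ turn them into rectifiers. Let $\mu=\min(k,n-k)$; if $\mu=0$ there is nothing to prove. If $k\le n/2$, setting $n-2k$ variables to $0$ turns $\mathrm{Th}^n_k$ into $\mathrm{Th}^{2k}_k=\mathrm{MAJ}_{2\mu}$. If $n/2<k<n$, setting $2k-n$ variables to $1$ leaves $2(n-k)$ variables and the threshold $k-(2k-n)=n-k$, which is again $\mathrm{MAJ}_{2\mu}$. By Theorem~\ref{thm:two}, $\log\mathrm{RS}_{+,w}(\mathrm{Th}^n_k)\ge2^{-Cw}\mu^{1/(2w)}$. If the size is at most $n^b$ with $w$ and $b$ fixed, then $\mu\le(2^{Cw}b\log n)^{2w}=(\log n)^{O(1)}$.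

\emph{Sufficiency for small $k$.} Let $a\ge1$ be a constant, let $m\ge2aK$ be a constant integer, and let $1\le k\le2(\log n)^a$. We construct for $\mathrm{Th}^n_k$ a monotone formula with $n^{O(1)}$ leaves and at most $m+2$ ORs and $m$ ANDs on every path. For $k=1$ take the OR of all variables. Let $k\ge2$. Lemma~\ref{lem:flat} is affordable only for a polylogarithmic number of variables, so we first hash the $n$ variables into $k^2$ classes. A uniformly random map $h\colon[n]\to[k^2]$ fails to be injective on a given $k$-set with probability at most $\binom k2/k^2<\frac12$. For $\lceil k\log n\rceil+1$ independent maps, the expected number of $k$-sets on which none is injective is less than $n^k2^{-k\log n}=1$. So there is a family $\mathcal H$ of that many maps that contains, for every $k$-set, a map injective on it. Then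
\[
\mathrm{Th}^n_k(x)=\bigvee_{h\in\mathcal H}\mathrm{Th}^{k^2}_k\Big(\bigvee_{h(i)=1}x_i,\ \dots,\bigvee_{h(i)=k^2}x_i\Big).
\]
Indeed, if $x$ has $k$ ones, some $h$ puts them into $k$ different classes; and $k$ classes that contain a one contain $k$ different ones. The function $\mathrm{Th}^{k^2}_k$ arises from $\mathrm{MAJ}_{2k^2}=\mathrm{Th}^{2k^2}_{k^2}$ by setting $k^2-k$ inputs to $1$ and $k$ inputs to $0$. By Lemma~\ref{lem:flat} and removal of constants, it has a formula with at most $m$ ORs and $m$ ANDs on every path and at most $2^{4m(2k^2)^{K/m}}$ leaves. Here $2k^2\le8(\log n)^{2a}$ and $K/m\le1/(2a)\le\frac12$, so $(2k^2)^{K/m}\le3\log n$ and the number of leaves is at most $n^{12m}$. Omit the maps $h$ with fewer than $k$ nonempty classes, whose terms vanish identically; at least one map remains because $k\le n$. For the other maps substitute $0$ for the empty ORs and remove the constants, which leaves a threshold-$k$ function of at least $k$ arguments, not a constant. The whole formula has at most $|\mathcal H|\cdot n^{12m}\cdot n=n^{O(1)}$ leaves, and the outer and inner ORs add two ORs to each path. If $k\le(\log n)^a$, Lemma~\ref{lem:formula}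 now gives width $2m+5$ and polynomial size.

\emph{Sufficiency for large $k$.} Let $n-k\le(\log n)^a$ and $k'=n+1-k$, so $1\le k'\le2(\log n)^a$. Exchanging AND and OR in a formula for $f$ gives a formula for $\neg f(\neg x_1,\dots,\neg x_n)$. For $f=\mathrm{Th}^n_{k'}$ this function is $1$ exactly when $x$ has fewer than $k'$ zeros, that is, at least $n-k'+1=k$ ones. So the dual of the formula just built for $\mathrm{Th}^n_{k'}$ computes $\mathrm{Th}^n_k$ with $n^{O(1)}$ leaves and at most $m$ ORs on every path, and Lemma~\ref{lem:formula} gives width $2m+1$. In both cases the width is at most $2m+5$, which depends only on $a$.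
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hastad}
H{\aa}stad, 1986.

\bibitem{survey}
\emph{Lower Bounds for Deterministic and Nondeterministic Branching Programs},
\texttt{http://people.cs.uchicago.edu/\textasciitilde razborov/files/fct.pdf}.

\bibitem{ODonnell}
O'Donnell, \emph{Analysis of Boolean Functions}, 2014.

\bibitem{Valiant}
Valiant, J.~Algorithms, 1984.

\end{thebibliography}
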